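# A prime of height four whose second symbolic power leaves $\mathfrak M\mathfrak P$

## 1. A map to the line that factors through a plane

Take five variables $x_1,x_2,y_1,y_2,y_3$, put $R=\mathbb C[[x_1,x_2,y_1,y_2,y_3]]$, and send them to monomials in two new indeterminates $p,q$:
$$\pi:R\to\mathbb C[[p,q]],\qquad x_1\mapsto p^8,\quad x_2\mapsto p^5,\quad y_1\mapsto q^{15},\quad y_2\mapsto q^{21},\quad y_3\mapsto q^{35}.$$
Then send the plane to a line. Let $u=(1+t^{279})^{1/31}\in\mathbb C[[t]]$ be the binomial series with constant term $1$, so that $u^{31}=1+t^{279}$ and $u$ is a power series in $t^{279}$. Put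
$$\sigma:\mathbb C[[p,q]]\to\mathbb C[[t]],\qquad p\mapsto t^{31},\quad q\mapsto t^9u,$$
and $\rho=\sigma\circ\pi$, $\mathfrak P=\ker\rho$.

The numbers fit together because $279=9\cdot 31$. Put $P=p^9$ and $Q=q^{31}$. Then $\sigma(P)=t^{279}$ and $\sigma(Q)=t^{279}u^{31}=t^{279}(1+t^{279})$, so
$$\sigma(Q)=\sigma(P)+\sigma(P)^2. \tag{1}$$
In the coordinates $P,Q$, the map $\sigma$ restricts functions to the parabola $Q=P+P^2$.

The map $\pi$ does not see all of the $(P,Q)$-plane. We have $\pi(x_1x_2^2)=p^{18}=P^2$, $\pi(x_2^9)=p^{45}=P^5$, $\pi(y_1^2y_2^3)=q^{93}=Q^3$ and $\pi(y_1y_2^5y_3)=q^{155}=Q^5$. But no monomial of $R$ maps to $P$, $P^3$, $Q$, $Q^2$ or $Q^4$ (proved in Section 8). The whole argument uses what is present and what is missing in two ways.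

* What is present lets us write down a polynomial $g(P,Q)$, with lowest terms $2P^5-5P^2Q^3+3Q^5+5P^6-5Q^6$, that vanishes together with its gradient along the parabola. We lift it to some $f\in R$.
* What is missing forces a linear relation on elements of $R$ that vanish on the curve: the functional
$$\Lambda(v)=v_{54,0}-3v_{45,0}\qquad\text{for } v=\sum v_{a,b}\,p^aq^b$$
is zero on $\pi(zb)$ whenever $z$ is one of the five variables and $b\in\mathfrak P$. Since $p^{54}=P^6$ and $p^{45}=P^5$, we have $\Lambda(g)=5-3\cdot 2=-1$.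

Here is what this is for.

## 2. Second symbolic powers and the inclusion $\mathfrak P^{(2)}\subset\mathfrak M\mathfrak P$

**Definition.** Let $R=\mathbb C[[x_1,\dots,x_d]]$ and let $\mathfrak P\subset R$ be prime. The *second symbolic power* is
$$\mathfrak P^{(2)}=\mathfrak P^2R_{\mathfrak P}\cap R=\{f\in R:\ sf\in\mathfrak P^2\text{ for some }s\in R\setminus\mathfrak P\}.$$

We always have $\mathfrak P^2\subset\mathfrak P^{(2)}\subset\mathfrak P$; the second inclusion holds because $sf\in\mathfrak P$ and $s\notin\mathfrak P$ force $f\in\mathfrak P$.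

**Example.** Let $\mathfrak P$ be the kernel of $\mathbb C[[x,y,z]]\to\mathbb C[[t]]$, $x\mapsto t^3$, $y\mapsto t^4$, $z\mapsto t^5$. It contains $a=xz-y^2$, $b=x^3-yz$, $c=x^2y-z^2$. Expanding,
$$ac-b^2=3x^3yz-xz^3-x^2y^3-x^6=x\,h,\qquad h=3x^2yz-z^3-xy^3-x^5 .$$
Since $x\notin\mathfrak P$, we get $h\in\mathfrak P^{(2)}$. Give $x,y,z$ the weights $3,4,5$. In each of the weights $0,3,4,5,6,7$ there is exactly one monomial, and in weights $1,2$ there is none, so elements of $\mathfrak P$ have terms only in weights $\ge 8$, and elements of $\mathfrak P^2$ only in weights $\ge16$. But $h\neq0$ has weight $15$. So $h\in\mathfrak P^{(2)}\setminus\mathfrak P^2$: symbolic and ordinary squares differ. On the other hand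
$$h=xy\cdot a-x^2\cdot b+z\cdot c,$$
so $h\in\mathfrak M\mathfrak P$ with $\mathfrak M=(x,y,z)$. By Nakayama's lemma, $h$ is not part of any minimal generating set of $\mathfrak P$.

The question is whether this last phenomenon is general. As posed in "Two Invariants Related To Two Conjectures Due To Nagata" (http://webusers.imj-prg.fr/~michel.waldschmidt/articles/pdf/DeuxInvariants.pdf), it reads as follows.

**Conjecture (Eisenbud–Mazur).** Let $\mathfrak P\subset\mathbb C[[x_1,\dots,x_d]]$ be a prime ideal and $\mathfrak M=(x_1,\dots,x_d)$. Then $\mathfrak P^{(2)}\subset\mathfrak M\mathfrak P$.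

In words: can a minimal generator of a prime vanish to order two at the generic point of the variety? The conjecture says no. It is false, and the curve of Section 1 shows it.

**Theorem A.** Let $R=\mathbb C[[x_1,x_2,y_1,y_2,y_3]]$, $\mathfrak M=(x_1,x_2,y_1,y_2,y_3)$. Put
$$X=x_1x_2^2,\quad \Phi=\tfrac12\left(x_2^9+x_1^5x_2\right),\quad Y=y_1^2y_2^3,\quad \Psi=\tfrac13y_1^8y_3+y_1y_2^5y_3-\tfrac13y_1y_3^4,$$
$$\begin{aligned}f={}&2\Phi+3\Psi-5XY+5X^3-5Y^2-10X\Phi+25X^2Y+30\Phi Y+10X^3Y\\&-55X^4-90X^2\Phi-73X^5-30X^3\Phi-5X^6 .\end{aligned}$$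
Let $\mathfrak P=\ker\rho$, where $\rho=\sigma\circ\pi:R\to\mathbb C[[t]]$ is the map of Section 1. Then $\mathfrak P$ is prime of height $4$, $f\in\mathfrak P^{(2)}$, and $f\notin\mathfrak M\mathfrak P$.

**Theorem B.**
1. If $d\ge5$ and $4\le h\le d-1$, there is a prime of height $h$ in $\mathbb C[[x_1,\dots,x_d]]$ violating $\mathfrak P^{(2)}\subset\mathfrak M\mathfrak P$.
2. In any number $d$ of variables, the inclusion holds for primes of height $0$, $1$, $d$, and for height-$2$ primes with $R/\mathfrak P$ Cohen–Macaulay. Hence the conjecture is true for $d\le3$.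

For $d=4$, the only primes left undecided here are those of height $3$ and those of height $2$ with $R/\mathfrak P$ not Cohen–Macaulay.

## 3. Textbook facts and the derivative test

We use these standard facts about $R=\mathbb C[[x_1,\dots,x_d]]$. It is a regular local ring of dimension $d$ and a unique factorization domain, and $\operatorname{ht}\mathfrak P+\dim R/\mathfrak P=d$ for every prime. Each localization $R_{\mathfrak P}$ is again regular, so $\mathfrak PR_{\mathfrak P}/\mathfrak P^2R_{\mathfrak P}$ is a vector space over the residue field $\kappa=R_{\mathfrak P}/\mathfrak PR_{\mathfrak P}$ of dimension exactly $\operatorname{ht}\mathfrak P$. A finite extension of rings has the same dimension as the base. The partial derivatives $\partial_i$ of $R$ extend to $R_{\mathfrak P}$ by the quotient rule. For the last section we also need the Auslander–Buchsbaum formula and the Hilbert–Burch theorem, recalled there.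

How do we test membership in $\mathfrak P^{(2)}$ without finding the multiplier $s$? By derivatives.

**Lemma 1.** If $f\in\mathfrak P^{(2)}$, then $f$ and all its partial derivatives lie in $\mathfrak P$.

*Proof.* We know $f\in\mathfrak P$. Let $s\notin\mathfrak P$ with $sf\in\mathfrak P^2$. By the product rule a derivative of an element of $\mathfrak P^2$ lies in $\mathfrak P$, so $s\,\partial_if+f\,\partial_is\in\mathfrak P$. Since $f\in\mathfrak P$, this gives $s\,\partial_if\in\mathfrak P$, hence $\partial_if\in\mathfrak P$. $\square$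

**Lemma 2.** Let $\mathfrak P$ have height $h$, and suppose $g_1,\dots,g_h\in\mathfrak P$ are such that some $h\times h$ minor of the Jacobian matrix $(\partial_jg_i)$ is not in $\mathfrak P$. If $f\in\mathfrak P$ and all partial derivatives of $f$ lie in $\mathfrak P$, then $f\in\mathfrak P^{(2)}$.

*Proof.* First a remark: if $a_1,\dots,a_h\in R_{\mathfrak P}$ satisfy $\sum_ia_i\,\partial_jg_i\in\mathfrak PR_{\mathfrak P}$ for every $j$, then all $a_i\in\mathfrak PR_{\mathfrak P}$. Indeed, reduce modulo $\mathfrak PR_{\mathfrak P}$ and keep the $h$ columns of the given minor; this is a square linear system over $\kappa$ with nonzero determinant.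

*The $g_i$ generate $\mathfrak PR_{\mathfrak P}$.* Suppose $\sum a_ig_i\in\mathfrak P^2R_{\mathfrak P}$. Elements of $\mathfrak P^2R_{\mathfrak P}$ are sums of terms $cab$ with $c\in R_{\mathfrak P}$ and $a,b\in\mathfrak P$, and every term of $\partial_j(cab)$ still contains $a$ or $b$. So $\partial_j\left(\sum a_ig_i\right)\in\mathfrak PR_{\mathfrak P}$. The part $\sum g_i\,\partial_ja_i$ is in $\mathfrak PR_{\mathfrak P}$, so $\sum a_i\,\partial_jg_i\in\mathfrak PR_{\mathfrak P}$ for every $j$, and the remark gives $a_i\in\mathfrak PR_{\mathfrak P}$. Thus the classes of $g_1,\dots,g_h$ in $\mathfrak PR_{\mathfrak P}/\mathfrak P^2R_{\mathfrak P}$ are linearly independent over $\kappa$. That space has dimension $h$, so they form a basis, and Nakayama's lemma shows that the $g_i$ generate $\mathfrak PR_{\mathfrak P}$.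

*Conclusion.* Write $f=\sum a_ig_i$ with $a_i\in R_{\mathfrak P}$. Applying $\partial_j$, we get $\sum a_i\,\partial_jg_i=\partial_jf-\sum g_i\,\partial_ja_i\in\mathfrak PR_{\mathfrak P}$. By the remark all $a_i\in\mathfrak PR_{\mathfrak P}$, so $f\in\mathfrak P^2R_{\mathfrak P}\cap R=\mathfrak P^{(2)}$. $\square$

## 4. Heights $0$, $1$, $d$, and Euler's formula on monomial curves

**Heights $0$, $1$, $d$.** If $\mathfrak P=0$ there is nothing to prove. If $\operatorname{ht}\mathfrak P=1$, then $\mathfrak P=(g)$ with $g$ a prime element, by unique factorization. If $sf\in(g^2)$ with $g\nmid s$, then $g^2\mid f$. So $\mathfrak P^{(2)}=(g^2)\subset\mathfrak M\mathfrak P$, because $g\in\mathfrak M$. If $\operatorname{ht}\mathfrak P=d$, then $\mathfrak P=\mathfrak M$, every $s\notin\mathfrak M$ is a unit, and $\mathfrak M^{(2)}=\mathfrak M^2=\mathfrak M\mathfrak P$.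

**Monomial curves.** The natural first attack in general starts from Lemma 1: all $\partial_if$ lie in $\mathfrak P$, so every combination $\sum_i c_ix_i\,\partial_if$ lies in $\mathfrak M\mathfrak P$. If $f$ is homogeneous for some positive weights, Euler's formula says that $f$ itself is such a combination. This settles monomial curves.

*Observation.* Let $w_1,\dots,w_d\ge1$ be integers and $\mathfrak P$ the kernel of $\rho_0:x_i\mapsto t^{w_i}$. If $f\in\mathfrak P$ and all $\partial_if\in\mathfrak P$, then $f\in\mathfrak M\mathfrak P$. In particular $\mathfrak P^{(2)}\subset\mathfrak M\mathfrak P$.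

*Proof.* Let $x_i$ have weight $w_i$ and write $f=\sum_kf_k$ in weighted homogeneous components. For any series $v$ with components $v_k$ we have $\rho_0(v)=\sum_kv_k(1,\dots,1)t^k$, so $v\in\mathfrak P$ exactly when every $v_k\in\mathfrak P$. Now $\partial_if_k$ is the component of weight $k-w_i$ of $\partial_if\in\mathfrak P$, so $\partial_if_k\in\mathfrak P$. Also $f_0=0$, since it is the constant term of $\rho_0(f)=0$. Put $v_i=\sum_{k\ge1}\frac{w_i}{k}\,\partial_if_k$. This is a well-defined power series whose components lie in $\mathfrak P$, so $v_i\in\mathfrak P$. By Euler's formula $kf_k=\sum_iw_ix_i\,\partial_if_k$, hence $\sum_ix_iv_i=\sum_kf_k=f$. $\square$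

The argument divides the weight-$k$ part of $f$ by $k$, so it needs each part *separately* to have its derivatives in $\mathfrak P$. That is true because $\mathfrak P$ is homogeneous, and it fails as soon as $\mathfrak P$ mixes weights. In Section 1 it does: without the factor $u$ we would have a monomial curve with $Q=P$, and the factor $u$ turns this into $Q=P+P^2$. At the end of Section 7 we compute what is left after one use of Euler's formula on our $f$.

## 5. A polynomial singular along $Q=P+P^2$ with prescribed gaps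

We look for a polynomial $g(P,Q)$ such that $g$, $\partial_Pg$, $\partial_Qg$ all vanish on $Q=P+P^2$, using only powers of $P$ built from $P^2,P^5$ and powers of $Q$ built from $Q^3,Q^5$. So the allowed exponents of $P$ are $0,2,4,5,6,7,\dots$ and the allowed exponents of $Q$ start $0,3,5,6$. It suffices to make $g$ and $\partial_Qg$ vanish there: differentiating $g(P,P+P^2)=0$ gives
$$\partial_Pg+(1+2P)\,\partial_Qg=0\quad\text{on }Q=P+P^2, \tag{2}$$
so $\partial_Pg$ then vanishes too. We build $g$ degree by degree, using $P^aQ^b=P^{a+b}(1+P)^b$ on the parabola.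

*Degree 5.* The allowed monomials are $P^5,\ P^2Q^3,\ Q^5$. Write $\alpha P^5+\beta P^2Q^3+\gamma Q^5$. The coefficient of $P^5$ in $g(P,P+P^2)$ and that of $P^4$ in $\partial_Qg(P,P+P^2)$ give
$$\alpha+\beta+\gamma=0,\qquad 3\beta+5\gamma=0,$$
so up to scale $(\alpha,\beta,\gamma)=(2,-5,3)$.

*Degree 6.* In degree $6$, the monomials $PQ^5$, $P^2Q^4$, $P^3Q^3$, $P^4Q^2$, $P^5Q$ are all forbidden. Only $\delta P^6+\varepsilon Q^6$ is allowed. The coefficient of $P^6$ in $g(P,P+P^2)$ is $\delta+\varepsilon+3\beta+5\gamma=\delta+\varepsilon$. The coefficient of $P^5$ in $\partial_Qg(P,P+P^2)$ is $6\varepsilon+3\cdot2\,\beta+5\cdot4\,\gamma=6\varepsilon+30$. Both must vanish, so $\varepsilon=-5$ and $\delta=5$. Thus the two coefficients seen by $\Lambda$, namely $2$ at $P^5$ and $5$ at $P^6$, are forced by the lowest layer.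

*Higher degrees.* Correct with terms of the form $S(P)+T(P)Q^3$. The condition on $\partial_Qg$ determines $T$, and the condition on $g$ then determines $S$. From $\partial_Qg=3Q^2\left[5Q^2-5P^2-10Q^3+T(P)\right]$ we need, on the parabola,
$$T=5P^2-5Q^2+10Q^3=-10P^3-5P^4+10P^3(1+3P+3P^2+P^3)=25P^4+30P^5+10P^6 .$$
The forbidden $P^3$ cancels, thanks to the choice of $\varepsilon$. Computing $S$ from $g(P,P+P^2)=0$ gives the result:
$$\begin{aligned}g(P,Q)={}&2P^5+3Q^5-5P^2Q^3+5P^6-5Q^6-10P^7+25P^4Q^3+30P^5Q^3+10P^6Q^3\\&-55P^8-90P^9-73P^{10}-30P^{11}-5P^{12}.\end{aligned}\tag{3}$$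

**Step 1: $g$, $\partial_Pg$, $\partial_Qg$ vanish on $Q=P+P^2$.** The purpose of this step is to verify (3) independently of how it was obtained. Put $Q=Pw$ with $w=1+P$. The coefficients of $P^5,\dots,P^{12}$ in the pieces of $g$ are:

| piece | $P^5$ | $P^6$ | $P^7$ | $P^8$ | $P^9$ | $P^{10}$ | $P^{11}$ | $P^{12}$ |
|---|---|---|---|---|---|---|---|---|
| $2P^5$ | $2$ | | | | | | | |
| $3P^5w^5$ | $3$ | $15$ | $30$ | $30$ | $15$ | $3$ | | |
| $-5P^5w^3$ | $-5$ | $-15$ | $-15$ | $-5$ | | | | |
| $-5P^6w^6$ | | $-5$ | $-30$ | $-75$ | $-100$ | $-75$ | $-30$ | $-5$ |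
| $P^7w^3(25+30P+10P^2)$ | | | $25$ | $105$ | $175$ | $145$ | $60$ | $10$ |
| remaining powers of $P$ | | $5$ | $-10$ | $-55$ | $-90$ | $-73$ | $-30$ | $-5$ |

Every column sums to $0$, so $g(P,P+P^2)=0$. Next,
$$\partial_Qg=3Q^2\left[5Q^2-5P^2-10Q^3+25P^4+30P^5+10P^6\right],$$
and at $Q=P+P^2$ the bracket is
$$(10P^3+5P^4)-10P^3(1+3P+3P^2+P^3)+25P^4+30P^5+10P^6=0 .$$
By (2), $\partial_Pg$ vanishes on the parabola as well.

## 6. Lifting $g$ to five variables by averaging exponent vectors

The polynomial $g$ is a polynomial in $P^2,P^5,Q^3,Q^5$: we have $g(P,Q)=\theta(P^2,P^5,Q^3,Q^5)$ with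
$$\begin{aligned}\theta(A,B,C,D)={}&2B+3D-5AC+5A^3-5C^2-10AB+25A^2C+30BC+10A^3C\\&-55A^4-90A^2B-73A^5-30A^3B-5A^6 .\end{aligned}$$
To lift $g$ to $R$, we replace $A,B,C,D$ by elements of $R$ with $\pi$-images $P^2,P^5,Q^3,Q^5$.

**A naive lift fails.** Take $A=X=x_1x_2^2$ and, for $B$, the single monomial $x_2^9$; let $C,D$ be any elements of $\mathbb C[y_1,y_2,y_3]$ mapping to $Q^3,Q^5$. The lift $f_1$ lies in $\mathfrak P$, since $\rho(f_1)=\sigma(g)=0$. But, with the partial derivatives of $\theta$ taken at $(P^2,P^5,Q^3,Q^5)$,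
$$\pi(x_1\partial_{x_1}f_1)=P^2\theta_A,\qquad \pi(x_2\partial_{x_2}f_1)=2P^2\theta_A+9P^5\theta_B,$$
so $\pi\left((x_2\partial_{x_2}-2x_1\partial_{x_1})f_1\right)=9P^5\theta_B$. Since $\theta_B=2-10A+30C-90A^2-30A^3$ has constant term $2$, the image of this under $\sigma$ begins with $18\,t^{5\cdot279}\ne0$. By Lemma 1, $f_1\notin\mathfrak P^{(2)}$. The singularity of $g$ controls only the combination $P\,\partial_Pg=2P^2\theta_A+5P^5\theta_B$, while $x_1\partial_{x_1}$ and $x_2\partial_{x_2}$ produce two different combinations of $P^2\theta_A$ and $P^5\theta_B$.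

**The remedy** is to choose the lift of $P^5$ so that each $x_i\partial_{x_i}$ gives a multiple of that one good combination. Several monomials of $R$ have the same image $P^5$, and we may average them. If $\Phi=\sum_k\lambda_kx^{\nu_k}$ with $\pi(x^{\nu_k})=P^5$ for all $k$, then
$$\pi(\Phi)=\Big(\sum_k\lambda_k\Big)P^5,\qquad \pi(x_i\partial_{x_i}\Phi)=\Big(\sum_k\lambda_k\nu_{k,i}\Big)P^5 .$$
The exponent vector of $X$ is $(1,2)$. We want $\sum\lambda_k=1$ and average exponent vector $\tfrac52(1,2)$, as if $\Phi$ were $X^{5/2}$. The monomials $x_2^9$ and $x_1^5x_2$ have vectors $(0,9)$ and $(5,1)$, and $\tfrac12(0,9)+\tfrac12(5,1)=(\tfrac52,5)$. This gives $\Phi=\tfrac12(x_2^9+x_1^5x_2)$.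

For $q$, take $Y=y_1^2y_2^3$ with vector $(2,3,0)$, and ask that the lift $\Psi$ of $Q^5$ have average vector $\tfrac53(2,3,0)=(\tfrac{10}3,5,0)$. The monomials $y_1^8y_3$, $y_1y_2^5y_3$, $y_1y_3^4$ all map to $q^{155}$, since $120+35=15+105+35=15+140=155$. For coefficients $\lambda_1,\lambda_2,\lambda_3$ the second coordinate demands $5\lambda_2=5$. The third demands $\lambda_1+\lambda_2+4\lambda_3=0$, and the normalization is $\lambda_1+\lambda_2+\lambda_3=1$. So $\lambda_2=1$, $\lambda_3=-\tfrac13$, $\lambda_1=\tfrac13$. The first coordinate is then $\tfrac83+1-\tfrac13=\tfrac{10}3$, as wanted. This is the $\Psi$ of Theorem A, and $f=\theta(X,\Phi,Y,\Psi)$ is its $f$. In particular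
$$\pi(X)=P^2,\quad\pi(\Phi)=P^5,\quad\pi(Y)=Q^3,\quad\pi(\Psi)=Q^5,\quad\pi(f)=g. \tag{4}$$

## 7. $\mathfrak P$ has height $4$ and $f\in\mathfrak P^{(2)}$

**Primality and height.** We check the first claim of Theorem A. The ring $R/\mathfrak P\cong\rho(R)$ is a subring of the domain $\mathbb C[[t]]$, so $\mathfrak P$ is prime. Since $\rho(x_2)=t^{155}$, the ring $\rho(R)$ contains $\mathbb C[[t^{155}]]$, over which $\mathbb C[[t]]$ is generated by $1,t,\dots,t^{154}$. So $\mathbb C[[t]]$ is finite over $\rho(R)$, $\dim R/\mathfrak P=1$, and $\operatorname{ht}\mathfrak P=5-1=4$.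

**Step 2: $f$ and all its partial derivatives lie in $\mathfrak P$.** This step turns the singularity of $g$ into the hypothesis of Lemma 2. By (1), for any polynomial $k(P,Q)$ the series $\sigma(k)$ is $k(\tau,\tau+\tau^2)$ with $\tau=t^{279}$. So Step 1 says $\sigma(g)=\sigma(\partial_Pg)=\sigma(\partial_Qg)=0$, and $\rho(f)=\sigma(g)=0$.

Let $(n_1,n_2)=(1,2)$ and $(m_1,m_2,m_3)=(2,3,0)$. By the choice of exponent vectors in Section 6,
$$\pi(x_i\partial_{x_i}X)=n_iP^2,\quad \pi(x_i\partial_{x_i}\Phi)=\tfrac52n_iP^5,\quad \pi(y_j\partial_{y_j}Y)=m_jQ^3,\quad \pi(y_j\partial_{y_j}\Psi)=\tfrac53m_jQ^5 .$$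
By the chain rule, with the partials of $\theta$ evaluated at $(P^2,P^5,Q^3,Q^5)$,
$$\begin{aligned}\pi(x_i\partial_{x_i}f)&=n_i\left(P^2\theta_A+\tfrac52P^5\theta_B\right)=\tfrac{n_i}2\,P\,\partial_Pg,\\ \pi(y_j\partial_{y_j}f)&=m_j\left(Q^3\theta_C+\tfrac53Q^5\theta_D\right)=\tfrac{m_j}3\,Q\,\partial_Qg.\end{aligned}\tag{5}$$
The last equalities hold because $P\,\partial_Pg=2P^2\theta_A+5P^5\theta_B$ and $Q\,\partial_Qg=3Q^3\theta_C+5Q^5\theta_D$. Applying $\sigma$ to (5) gives $\rho(z)\,\rho(\partial_zf)=0$ for each of the five variables $z$. Since $\rho(z)\ne0$ and $\mathbb C[[t]]$ is a domain, $\rho(\partial_zf)=0$. So all partial derivatives of $f$ lie in $\mathfrak P$.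

**Step 3: $f\in\mathfrak P^{(2)}$.** We apply Lemma 2, for which we need four elements of $\mathfrak P$ with a Jacobian minor outside $\mathfrak P$. Take
$$g_1=x_1^5-x_2^8,\quad g_2=y_1^7-y_2^5,\quad g_3=y_1^7-y_3^3,\quad g_4=XY-\Phi-3X^3-3X\Phi-X^4 .$$
The first three lie in $\ker\pi\subset\mathfrak P$, since $40=40$ and $105=105=105$. Also $\pi(g_4)=P^2Q^3-P^5-3P^6-3P^7-P^8$, and on the parabola $P^2Q^3=P^5(1+P)^3=P^5+3P^6+3P^7+P^8$, so $g_4\in\mathfrak P$.

In the Jacobian matrix with respect to $(x_1,y_1,y_2,y_3)$, the row of $g_1$ is $(5x_1^4,0,0,0)$. So the minor is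
$$5x_1^4\det\begin{pmatrix}7y_1^6&-5y_2^4&0\\7y_1^6&0&-3y_3^2\\2XY/y_1&3XY/y_2&0\end{pmatrix}=5x_1^4\cdot3y_3^2\,XY\left(\frac{21y_1^6}{y_2}+\frac{10y_2^4}{y_1}\right),$$
by expansion along the last column. (Note that $XY/(y_1y_2)=x_1x_2^2y_1y_2^2$, so everything is a polynomial.) The right side equals $15x_1^4y_3^2\cdot\frac{XY}{y_1y_2}\,(21y_1^7+10y_2^5)$. Since $\rho(y_2^5)=\rho(y_1^7)$, its image under $\rho$ is that of
$$15\cdot31\;x_1^4\,y_3^2\cdot x_1x_2^2y_1y_2^2\cdot y_1^7,$$
a nonzero multiple of a monomial, hence nonzero in $\mathbb C[[t]]$. So the minor is not in $\mathfrak P$. By Step 2 and Lemma 2, $f\in\mathfrak P^{(2)}$.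

**What Euler's formula leaves over.** By (5), $\pi\left(2x_1\partial_{x_1}f+\tfrac32y_1\partial_{y_1}f\right)=P\,\partial_Pg+Q\,\partial_Qg$. The lowest form of $g$ has degree $5$, so the natural Euler step is to subtract one fifth of this element, which lies in $\mathfrak M\mathfrak P$. Put $L=f-\tfrac15\left(2x_1\partial_{x_1}f+\tfrac32y_1\partial_{y_1}f\right)$. A term of degree $k$ in $P,Q$ gets multiplied by $1-\tfrac k5$, so
$$\pi(L)=Q^6-P^6+(\text{terms of degree}\ge7\text{ in }P,Q).$$
Now $f\in\mathfrak M\mathfrak P$ if and only if $L\in\mathfrak M\mathfrak P$, but the argument cannot be repeated on $L$, because the partial derivatives of $L$ are not all in $\mathfrak P$. Indeed $8x_1\partial_{x_1}+5x_2\partial_{x_2}$ corresponds under $\pi$ to $p\,\partial_p=9P\,\partial_P$, so $\pi\left((8x_1\partial_{x_1}+5x_2\partial_{x_2})L\right)=-54P^6+(\text{degree}\ge7)$, whose image under $\sigma$ begins with $-54\,t^{6\cdot279}\neq0$. So a different tool must decide whether $f\in\mathfrak M\mathfrak P$, and the answer will be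 no.

## 8. Gaps in two semigroups and the functional $\Lambda$

A *numerical semigroup* here is the set $\langle a_1,\dots,a_k\rangle$ of all sums of the given positive integers with repetition, including $0$; a non-negative integer outside it is a *gap*. (We take the $a_i$ without a common factor. For $\langle3,4,5\rangle$ the gaps are $1,2$.) Put
$$\Gamma'=\langle5,8\rangle,\qquad\Gamma''=\langle15,21,35\rangle .$$
A monomial of $R$ maps under $\pi$ to some $p^aq^b$ with $a\in\Gamma'$ and $b\in\Gamma''$, so every element of $\pi(R)$ is *supported on* $\Gamma'\times\Gamma''$: only such $p^aq^b$ occur in it.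

**Step 4: the gaps $9,27$ of $\Gamma'$ and $31,62,124$ of $\Gamma''$.** These are the missing powers $P,P^3$ and $Q,Q^2,Q^4$.

* $27\notin\Gamma'$: none of $27,\ 27-8=19,\ 27-16=11,\ 27-24=3$ is divisible by $5$. If $9$ were in $\Gamma'$, so would be $27=3\cdot9$; hence $9\notin\Gamma'$.
* $124\notin\Gamma''$: suppose $124=15a+21b+35c$ with $a,b,c\ge0$. Modulo $3$ this reads $2c\equiv1$, so $c\equiv2\pmod3$. Since $35\cdot5>124$, we get $c=2$, and then $5a+7b=(124-70)/3=18$. None of $18,11,4$ is divisible by $5$, a contradiction. Since $124=4\cdot31=2\cdot62$, also $31,62\notin\Gamma''$.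

**Step 5: a relation on elements of $\mathfrak P$, shifted by $e$.** This step shows that if $b\in\mathfrak P$ is multiplied by $x_1$ or $x_2$, the coefficients of $p^{54}$ and $p^{45}$ in the product are tied together.

**Claim.** Let $\beta=\sum\beta_{a,b}p^aq^b$ be supported on $\Gamma'\times\Gamma''$ with $\sigma(\beta)=0$, and let $e\in\{5,8\}$. Then
$$\beta_{54-e,0}=3\,\beta_{45-e,0}.$$

*Proof.* Let $N=31(54-e)$ and let $s$ be an integer. We read off the coefficient of $t^{N-279s}$ in $\sigma(\beta)=0$. We have $\sigma(p^aq^b)=t^{31a+9b}u^b$, and $u^b$ is a power series in $t^{279}$. So only pairs $(a,b)$ with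
$$31a+9b\equiv31(54-e)\pmod{279}$$
contribute. Since $279=9\cdot31$, reduction modulo $31$ gives $31\mid b$, and reduction modulo $9$ gives $a\equiv54-e\pmod 9$. Write $b=31n$ with $n\ge0$, and $a=54-e-9j$ with $j\in\mathbb Z$, and set
$$c_{j,n}=\beta_{54-e-9j,\;31n},$$
understood as $0$ if $54-e-9j<0$. For such a pair, $31a+9b=N-279(j-n)$ and $u^b=(1+t^{279})^n$. Hence $p^aq^b$ contributes to $t^{N-279s}$ with the coefficient $\binom nl$, where $-(j-n)+l=-s$, that is, $j=n+l+s$. The coefficient of $t^{N-279s}$ in $\sigma(\beta)$ is therefore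
$$\sum_{n\ge0}\ \sum_{l\ge0}\binom nl\,c_{n+l+s,\,n}=0. \tag{6}$$

Many of the $c_{j,n}$ vanish:

* $c_{j,n}=0$ for $n\in\{1,2,4\}$, because $31n\notin\Gamma''$ by Step 4.
* $c_{3,n}=0$ for all $n$: otherwise $54-e-27=27-e\in\Gamma'$, and adding $e\in\Gamma'$ gives $27\in\Gamma'$, contrary to Step 4.
* $c_{5,n}=0$ for all $n$: otherwise $9-e\in\Gamma'$, so $9\in\Gamma'$, contrary to Step 4.
* $c_{j,n}=0$ for $j\ge6$, since then $54-e-9j\le-e<0$.

Take $s=1$ in (6). For $n=0$ only $l=0$ counts, giving $c_{1,0}$. For $n=3$ we get $c_{4,3}+3c_{5,3}+3c_{6,3}+c_{7,3}=c_{4,3}$. For $n\ge5$ the first index is at least $6$, so these terms vanish. Thus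
$$c_{1,0}+c_{4,3}=0 .$$

Take $s=0$ in (6). For $n=0$ we get $c_{0,0}$. For $n=3$ we get $c_{3,3}+3c_{4,3}+3c_{5,3}+c_{6,3}=3c_{4,3}$. For $n\ge5$ the first index is at least $5$, so these terms vanish. Thus
$$c_{0,0}+3c_{4,3}=0 .$$

Hence $c_{0,0}=-3c_{4,3}=3c_{1,0}$, which is $\beta_{54-e,0}=3\beta_{45-e,0}$. $\square$

**Why the shift by $e$ matters.** It is worth running the same computation with $e=0$, for a series supported on $\Gamma'\times\Gamma''$ and killed by $\sigma$. The only change is that $j=6$ now means $a=0\in\Gamma'$, so the coefficients $c_{6,n}$ of the pure powers $q^{31n}$ may be nonzero. The two relations become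
$$c_{1,0}+c_{4,3}+3c_{6,3}+c_{6,5}=0,\qquad c_{0,0}+3c_{4,3}+c_{6,3}+5c_{6,5}+c_{6,6}=0,$$
and so $c_{0,0}-3c_{1,0}=8c_{6,3}-2c_{6,5}-c_{6,6}$. For $g$ we have $c_{6,3}=0$, $c_{6,5}=3$, $c_{6,6}=-5$, and the right side is $-6+5=-1$. So the pure terms $3Q^5-5Q^6$ are what makes $\Lambda(g)$ nonzero. A product $x_ib$ contains no such pure terms, and a product $y_jb$ contributes nothing to pure powers of $p$. This is the content of the last step.

**Step 6: $f\notin\mathfrak M\mathfrak P$.** We show that $\Lambda\circ\pi$ vanishes on $\mathfrak M\mathfrak P$ but not at $f$. Suppose $f\in\mathfrak M\mathfrak P$. Then $f=\sum_zz\,b_z$, where $z$ runs over the five variables and $b_z\in\mathfrak P$. Put $\beta_z=\pi(b_z)$. It is supported on $\Gamma'\times\Gamma''$, and $\sigma(\beta_z)=\rho(b_z)=0$.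

For $z=y_j$, the product $\pi(z)\beta_z$ is divisible by $q$, so its coefficients at $p^{54}$ and $p^{45}$ are $0$, and $\Lambda(\pi(z)\beta_z)=0$.

For $z=x_1$ (with $e=8$) or $z=x_2$ (with $e=5$), we have $\pi(z)=p^e$ and
$$\Lambda(p^e\beta_z)=(\beta_z)_{54-e,0}-3(\beta_z)_{45-e,0}=0$$
by Step 5. Since $\Lambda$ is linear, $\Lambda(\pi(f))=0$. But $\pi(f)=g$ by (4), and in (3) the coefficient of $p^{54}=P^6$ is $5$ and that of $p^{45}=P^5$ is $2$. So $\Lambda(\pi(f))=5-6=-1\ne0$, a contradiction. This completes the proof of Theorem A. $\blacksquare$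

*Remark.* All coefficients are rational, including those of the binomial series $u$, and the nonzero integers used ($15\cdot31$ in Step 3, $-1$ in Step 6) stay nonzero in characteristic $0$. So the same example works over any field of characteristic $0$.

## 9. More variables and larger heights

**Theorem B, part 1.** We carry the example to $d$ variables by adding variables, some of which we also add to the prime. Write $R_5,\mathfrak M_5,\mathfrak P,f$ for the data of Theorem A, and let $d\ge5$, $4\le h\le d-1$. Put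
$$R=R_5[[z_1,\dots,z_{d-5}]],\qquad\mathfrak P'=\mathfrak PR+(z_1,\dots,z_{h-4}),$$
with $\mathfrak M$ the maximal ideal of $R$; note $h-4\le d-5$.

*$\mathfrak P'$ is prime of height $h$.* Since $\mathfrak P$ is finitely generated, the series with all coefficients in $\mathfrak P$ form exactly the ideal generated by $\mathfrak P$. Hence $R/\mathfrak P'\cong(R_5/\mathfrak P)[[z_{h-3},\dots,z_{d-5}]]$. This is a domain. Each power series variable raises the dimension by one, so its dimension is $1+(d-5)-(h-4)=d-h$. Thus $\operatorname{ht}\mathfrak P'=h$. Moreover $\mathfrak P'\cap R_5=\mathfrak P$, because an element of $R_5$ is sent by this isomorphism to its class in $R_5/\mathfrak P$.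

*$f\in\mathfrak P'^{(2)}$.* Choose $s\in R_5\setminus\mathfrak P$ with $sf\in\mathfrak P^2$. Then $s\notin\mathfrak P'$ and $sf\in\mathfrak P'^2$.

*$f\notin\mathfrak M\mathfrak P'$.* Setting all $z_i=0$ is a ring homomorphism $R\to R_5$ that fixes $f$, maps $\mathfrak M$ into $\mathfrak M_5$ and maps $\mathfrak P'$ into $\mathfrak P$. If $f\in\mathfrak M\mathfrak P'$, it would give $f\in\mathfrak M_5\mathfrak P$, contradicting Theorem A. $\blacksquare$

## 10. Cohen–Macaulay primes of height two, and $d\le3$

Heights $0,1,d$ were treated in Section 4. For the remaining case of Theorem B, part 2, recall two facts. By the Auslander–Buchsbaum formula, if $R/\mathfrak P$ is Cohen–Macaulay of dimension $d-2$, then $\operatorname{pd}R/\mathfrak P=d-(d-2)=2$. The Hilbert–Burch theorem says: if $0\to R^n\xrightarrow{\varphi}R^{n+1}\to I\to0$ is exact with $e_i\mapsto g_i$ and $I\subset R$ an ideal, then there is a nonzerodivisor $a$ with $g_i=(-1)^ia\Delta_i$, where $\Delta_i$ is the $n\times n$ minor of $\varphi$ omitting row $i$. For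 instance, the prime of the curve $(t^3,t^4,t^5)$ in Section 2 falls under this case.

Let $\mathfrak P$ have height $2$ with $R/\mathfrak P$ Cohen–Macaulay, and suppose there is $f\in\mathfrak P^{(2)}\setminus\mathfrak M\mathfrak P$.

**Step 1: $f$ is, up to a unit, a determinant with entries in $\mathfrak M$.** Since $f\in\mathfrak P\setminus\mathfrak M\mathfrak P$, we can extend it to a minimal generating set $g_1,\dots,g_n,g_{n+1}=f$ of $\mathfrak P$; here $n\ge1$ because $\operatorname{ht}\mathfrak P=2$. Since $\operatorname{pd}R/\mathfrak P=2$, the kernel of $R^{n+1}\to\mathfrak P$ is free, and its rank is $n$ because $\mathfrak P$ has rank $1$. So we have an exact sequence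
$$0\to R^n\xrightarrow{\ \varphi\ }R^{n+1}\to\mathfrak P\to0,\qquad e_i\mapsto g_i,$$
and the entries of $\varphi$ lie in $\mathfrak M$, since the columns are relations among minimal generators. By Hilbert–Burch, $g_i=(-1)^ia\Delta_i$. Here $a$ is a unit: otherwise $\mathfrak P\subset(a)$ would have height at most $1$. Hence $f=\pm a\det\varphi'$, where $\varphi'$ is the $n\times n$ matrix obtained from $\varphi$ by deleting its last row.

**Step 2: the rank of $\varphi'$ at the generic point drops by two.** This is where $f\in\mathfrak P^{(2)}$ enters. Tensor the sequence with $\kappa$, the residue field of $R_{\mathfrak P}$. The cokernel of $\varphi\otimes\kappa$ is $\mathfrak P\otimes_R\kappa=\mathfrak PR_{\mathfrak P}/\mathfrak P^2R_{\mathfrak P}$, which has dimension $2$. So $\varphi\otimes\kappa$ has rank $(n+1)-2=n-1$. Since $f\in\mathfrak P^2R_{\mathfrak P}$, the class of $e_{n+1}$ in the cokernel is $0$, so $e_{n+1}$ lies in the column space of $\varphi\otimes\kappa$. Forgetting the last coordinate maps this column space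 onto that of $\varphi'\otimes\kappa$, with kernel spanned by $e_{n+1}$. Hence
$$\operatorname{rank}(\varphi'\otimes\kappa)=n-2 .$$

**Step 3: contradiction.** If $n=1$ the rank would be $-1$, which is impossible. If $n\ge2$, all $(n-1)\times(n-1)$ minors of $\varphi'$ vanish in $\kappa$; the kernel of $R\to\kappa$ is $\mathfrak P$, so these minors lie in $\mathfrak P$. Expand $\det\varphi'$ along a row: each term is an entry in $\mathfrak M$ times, up to sign, a minor in $\mathfrak P$. So $f=\pm a\det\varphi'\in\mathfrak M\mathfrak P$, contrary to assumption.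

**The conjecture for $d\le3$.** Every prime has height $0$, $1$ or $d$, or else height $2$ with $d=3$. In the last case $R/\mathfrak P$ is a one-dimensional Noetherian local domain, in which any nonzero element of the maximal ideal is a nonzerodivisor, so it is Cohen–Macaulay and the argument above applies. Hence $\mathfrak P^{(2)}\subset\mathfrak M\mathfrak P$ for all primes when $d\le3$. $\blacksquare$
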